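# Pseudocompact subspaces in extensions of topological groups: a ZFC counterexample to a three-space guess

## 1. A three-space guess, tested where there is a continuous section

Let $G$ be a topological group and $N$ a closed normal subgroup, and give $G/N$ the quotient topology. Suppose that all pseudocompact subspaces of $N$ and of $G/N$ are metrizable. The question is whether ZFC alone provides such a pair $(G,N)$ for which

- (i) $G$ contains a non-metrizable pseudocompact subspace, or
- (ii) $G$ contains a non-closed pseudocompact subspace.

The first guess is no. A subset of $G$ is controlled by its image in $G/N$ and by its pieces in the cosets of $N$. If both sides contain only metrizable pseudocompact sets, one expects the same in $G$, and a metrizable pseudocompact set is compact, hence closed. We shall see the guess survive several honest tests, find the point where its proof breaks, and then build in ZFC a group for which it fails, in both senses at once.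

**Conventions.** All topological groups are Hausdorff, hence Tychonoff, and $G/N$ is Hausdorff because $N$ is closed. We write $\pi:G\to G/N$ for the quotient map. A space is *pseudocompact* if every continuous real-valued function on it is bounded.

**Example.** The ordinal $\omega_1$ with the order topology is pseudocompact. If $|f(x_n)|>n$ for all $n$, then all the $x_n$ lie in some $[0,\alpha]$ with $\alpha<\omega_1$, which is compact, so $f$ is bounded there, a contradiction. It is not compact, since its initial segments $[0,\alpha]$ form an open cover without finite subcover. By (F5) below it is therefore not metrizable.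

We need the following textbook facts about Tychonoff spaces (Engelking, *General Topology*, §3.10). Since everything rests on them, here they are with short proofs. Call a sequence $(U_n)$ of sets *locally finite* in $P$ if each point of $P$ has a neighborhood meeting $U_n$ for only finitely many $n$.

**(F1)** *$P$ is pseudocompact if and only if no sequence of nonempty open sets is locally finite in $P$.* If $(U_n)$ is such a locally finite sequence, pick $x_n\in U_n$ and continuous $f_n:P\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $U_n$. Then $\sum f_n$ is continuous, being locally a finite sum, and is at least $n$ at $x_n$, so it is unbounded. Conversely, let $f$ be continuous and unbounded. Pick $x_k$ with $|f(x_{k+1})|>|f(x_k)|+1$ and put $U_k=\{y: \bigl||f(y)|-|f(x_k)|\bigr|<1/3\}$. The neighborhood $\{y:\bigl||f(y)|-|f(x)|\bigr|<1/6\}$ of $x$ can meet $U_k$ only if $|f(x_k)|$ is within $1/2$ of $|f(x)|$, which happens for at most one $k$.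

**(F2)** *If $P$ is pseudocompact and $V\subset P$ is open, then $K=\mathrm{cl}_PV$ is pseudocompact.* Let $(W_n)$ be a locally finite sequence of nonempty open subsets of $K$. The sets $W_n\cap V$ are nonempty and open in $P$. They form a locally finite sequence in $P$, because points outside $K$ have the neighborhood $P\setminus K$. This contradicts (F1).

**(F3)** *A pseudocompact space $P$ is Baire.* Let $D_n$ be dense open sets and $O$ nonempty open. Choose nonempty open $V_n$ with $\mathrm{cl}\,V_0\subset O\cap D_0$ and $\mathrm{cl}\,V_{n+1}\subset V_n\cap D_{n+1}$. By (F1) some point $x$ has the property that each of its neighborhoods meets infinitely many $V_n$. As the $V_n$ decrease, $x\in\bigcap_n\mathrm{cl}\,V_n\subset O\cap\bigcap_n D_n$. Open subspaces of Baire spaces are Baire.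

**(F4)** *Continuous images of pseudocompact spaces are pseudocompact.* Compose with the map.

**(F5)** *A pseudocompact space that is metrizable or Lindelöf is compact.* Both kinds of spaces are normal, so by Tietze's theorem it is enough to find an infinite closed discrete set $\{x_n\}$ in the non-compact case: a continuous extension of $x_n\mapsto n$ is then unbounded. In a non-compact metric space take a sequence of distinct points with no convergent subsequence. In a non-compact Lindelöf space take an open cover $O_0,O_1,\dots$ with no finite subcover and $x_n\notin O_0\cup\dots\cup O_n$. Each point lies in some $O_m$, which contains $x_n$ only if $n<m$, so the set of values is infinite, closed and discrete.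

**(F6)** *A countable pseudocompact space $Z$ is compact and metrizable.* It is Lindelöf, hence compact by (F5). For each pair $x\neq y$ choose a continuous function to $[0,1]$ separating $x$ from $y$. These countably many functions give a continuous injection of $Z$ into $[0,1]^\omega$, and a continuous injection of a compact space into a Hausdorff space is an embedding.

By (F5) a metrizable pseudocompact subspace of $G$ is compact, hence closed. So a non-closed pseudocompact subspace is automatically non-metrizable: an example for (ii) is also one for (i).

Now the tests. Take first $G=N\times Q$ with the product topology, and let $X\subset G$ be pseudocompact. Its projections to $N$ and $Q$ are pseudocompact by (F4), hence metrizable by hypothesis. So $X$ lies in a product of two metrizable spaces and is metrizable. The guess is right.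

More generally, suppose $\pi$ has a continuous section $\sigma:G/N\to G$, that is, $\pi\sigma=\mathrm{id}$. The map $g\mapsto(\sigma(\pi(g))^{-1}g,\ \pi(g))$ is a homeomorphism $G\to N\times G/N$ with inverse $(n,q)\mapsto\sigma(q)n$. Only the topology mattered in the product case, so the guess is right again. In particular it is right when $G/N$ is discrete.

## 2. Kernels whose identity is a $G_\delta$, and pseudocompact subgroups

Without a section there is still a good replacement for the projection to $N$: a continuous pseudometric on $G$ that separates points within each coset. We use the Birkhoff–Kakutani construction (Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm. 8.2). If $V_n$ are symmetric open neighborhoods of $e$ with $V_{n+1}^2\subset V_n$, there is a continuous left-invariant pseudometric $d$ on $G$ such that $d(x,e)=0$ implies $x\in\bigcap_n V_n$.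

**Lemma 1.** Let $\pi:G\to Q$ be a continuous homomorphism with kernel $N$ such that $\{e\}$ is a $G_\delta$-set in $N$. If $X\subset G$ is pseudocompact and $\pi(X)$ is metrizable, then $X$ is compact metrizable.

*Proof.* **Step 1. A continuous injection of $X$ into a metrizable space.** Choose open neighborhoods $U_n$ of $e$ in $G$ with $N\cap\bigcap_nU_n=\{e\}$, and symmetric open $V_n\ni e$ with $V_{n+1}^2\subset V_n\subset U_n$. Take $d$ as above, and let $q:G\to G/d$ be the quotient onto the associated metric space. Then $f=(q,\pi):X\to(G/d)\times\pi(X)$ is continuous. If $f(x)=f(y)$, then $x^{-1}y\in N$ and $d(x^{-1}y,e)=d(y,x)=0$, so $x^{-1}y\in N\cap\bigcap_nV_n=\{e\}$ and $x=y$.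

**Step 2. This injection is an embedding.** Let $F\subset X$ be closed and $x_0\in X\setminus F$. We show $f(x_0)\notin\overline{f(F)}$. Choose $U$ open in $X$ with $x_0\in U$ and $\mathrm{cl}_XU\cap F=\emptyset$, and put $W=X\setminus\mathrm{cl}_XU\supset F$. Since $U$ is open and misses $W$, $x_0\notin\mathrm{cl}_XW$. By (F2) $\mathrm{cl}_XW$ is pseudocompact, so $f(\mathrm{cl}_XW)$ is pseudocompact and metrizable, hence compact, hence closed. It contains $f(F)$, and by injectivity it does not contain $f(x_0)$. So $f$ is a homeomorphism onto $f(X)$, and $X\cong f(X)$ is pseudocompact metrizable, that is, compact metrizable. $\square$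

A second test is to ask for pseudocompact subgroups instead of subspaces. Recall that a group is *precompact* if it is (isomorphic to) a subgroup of a compact group. Its closure there is its completion, and continuous homomorphisms into compact groups extend over the completion. A set is *$G_\delta$-dense* in a space if it meets every nonempty $G_\delta$-subset. The Comfort–Ross theorem (Pacific J. Math. 16 (1966)) says that a topological group is pseudocompact if and only if it is precompact and $G_\delta$-dense in its compact completion.

**Example.** In $\mathbb Z_2^{\omega_1}$ let $\Sigma$ be the subgroup of points with countable support. Given a point $x$ of a $G_\delta$-set $S$, there are countably many coordinates such that every point agreeing with $x$ on them is in $S$. Set the other coordinates of $x$ to $0$: the result is in $\Sigma\cap S$. So $\Sigma$ is $G_\delta$-dense, hence pseudocompact. It is not compact, being dense and proper.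

**Theorem 1.** Let $N$ be a closed normal subgroup of $G$ such that all pseudocompact subspaces of $N$ and $G/N$ are metrizable.

(a) If $\{e\}$ is a $G_\delta$-set in $N$ (for example, if $N$ is metrizable or countable), then every pseudocompact subspace of $G$ is compact metrizable, hence closed.

(b) In all cases, every pseudocompact *subgroup* of $G$ is compact metrizable.

So in every example for (i) or (ii), $N$ is uncountable of uncountable pseudocharacter (that is, $\{e\}$ is not a $G_\delta$ in $N$), and the offending pseudocompact subspace is not a subgroup.

*Proof.* (a) If $N$ is countable, $\{e\}=\bigcap_{x\in N\setminus\{e\}}(N\setminus\{x\})$ is a $G_\delta$; the metrizable case is clear. For pseudocompact $X\subset G$, the image $\pi(X)\subset G/N$ is pseudocompact, hence metrizable by hypothesis. Apply Lemma 1.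

(b) Let $H\le G$ be a pseudocompact subgroup.

**Step 1. Extend $\pi|_H$ to the completion.** The image $\pi(H)$ is a pseudocompact subspace of $G/N$, so it is metrizable, hence a compact metrizable group. By Comfort–Ross, $H$ has a compact completion $\widehat H$ and is $G_\delta$-dense in it. Let $\hat\pi:\widehat H\to\pi(H)$ be the continuous homomorphism extending $\pi|_H$. Its kernel $K$ is closed, and it is a $G_\delta$ in $\widehat H$ because the identity of the metrizable group $\pi(H)$ is a $G_\delta$.

**Step 2. $H\cap N$ is pseudocompact.** A nonempty $G_\delta$-subset of $K$ is a $G_\delta$-subset of $\widehat H$, so it meets $H$, hence meets $H\cap K=H\cap N$. So $H\cap N$ is $G_\delta$-dense in the compact group $K$. In particular it is dense, so $K$ is its completion, and Comfort–Ross gives that $H\cap N$ is pseudocompact.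

**Step 3. Conclude.** By hypothesis $H\cap N$ is metrizable, so $\{e\}$ is a $G_\delta$ in it. Lemma 1, applied to $\pi|_H:H\to\pi(H)$ with kernel $H\cap N$ and to $X=H$, shows that $H$ is compact metrizable.

For the last statement: in any example for (i) or (ii), $G$ contains a non-metrizable pseudocompact subspace, since non-closed implies non-metrizable. By (a), $\{e\}$ is not a $G_\delta$ in $N$, and in particular $N$ is uncountable. By (b), the offending subspace is not a subgroup. $\square$

## 3. Closed pieces of pseudocompact spaces escape the hypothesis

Where does the proof of the guess stop in general? If $\{e\}$ is not a $G_\delta$ in $N$, then for every continuous pseudometric $d$ on $G$ the set $\{x\in N:d(x,e)=0\}$ is a $G_\delta$ in $N$ containing $e$, so it contains a point $x\ne e$. Then $(q,\pi)$ identifies $x$ with $e$, and Step 1 of Lemma 1 is lost.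

One would like to use the hypothesis on $N$ instead, through the pieces $X\cap gN$ of a pseudocompact set $X$. These are closed in $X$. But a closed subset of a pseudocompact space need not be pseudocompact, so the hypothesis on $N$ may say nothing about them. For subgroups, Step 2 in (b) repaired exactly this. The standard example of a bad closed piece is worth having in full.

Let $[\omega]^\omega$ be the set of infinite subsets of $\omega$, and write $A\subset^*B$ if $A\setminus B$ is finite and $A=^*B$ if $A\subset^*B\subset^*A$.

**Definition.** A *MAD family* is a set $M\subset[\omega]^\omega$ such that distinct members have finite intersection and every $B\in[\omega]^\omega$ has infinite intersection with some member of $M$. Finite $M$ are allowed.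

**Example.** The evens and the odds form a MAD family. For an infinite one, partition $\omega$ into infinitely many infinite sets and extend by Zorn's lemma to a maximal pairwise almost disjoint family. Maximality is exactly the second condition.

**Example.** Let $M$ be an infinite MAD family and $\Psi=\omega\cup M$, where points of $\omega$ are isolated and $m\in M$ has neighborhoods $\{m\}\cup(m\setminus F)$, $F$ finite. These sets are clopen, because $\{m'\}\cup(m'\setminus m)$ is a neighborhood of $m'\ne m$; so $\Psi$ is Tychonoff. It is pseudocompact. If $g$ were continuous and unbounded, it would be unbounded on the dense set $\omega$, so there would be distinct $n_k$ with $|g(n_k)|>k$. Some $m\in M$ meets $\{n_k\}$ in an infinite set, but $g$ is bounded on $m$ minus a finite set. Yet $M$ is an infinite closed discrete subset of $\Psi$, so $M$ is not pseudocompact, and all its pseudocompact subsets are finite.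

This suggests the shape of a counterexample: a pseudocompact $X=\omega\cup A$ with $\omega$ dense, such that the infinite closed set $A$ lies in $N$ while $\omega$ gives a countable quotient. Here is what can be achieved. A group is *Boolean* if every element is its own inverse, that is, if it is (the additive group of) a vector space over $\mathbb Z_2=\{0,1\}$.

**Theorem 2 (ZFC).** There are a precompact Boolean topological group $G$ and a closed subgroup $N$ such that all pseudocompact subspaces of $N$ are finite, $G/N$ is countable (so all its pseudocompact subspaces are compact metrizable), and $G$ contains a pseudocompact subspace which is neither metrizable nor closed in $G$.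

So the first guess is wrong: the answer is yes, in ZFC, for both (i) and (ii).

## 4. Three demands on a set of ultrafilters

We want a group in which $N$, the span of $A$, has few pseudocompact subsets, so we want many continuous homomorphisms to $\mathbb Z_2$. The most generous choice is to let every $C\subset\omega$ be a continuous test, which forces the points of $A$ to be ultrafilters.

Let $\beta\omega$ be the space of ultrafilters on $\omega$ with basic clopen sets $\overline C=\{x:C\in x\}$, $C\subset\omega$. Identify $n\in\omega$ with the principal ultrafilter at $n$, and let $\omega^*=\beta\omega\setminus\omega$ be the set of free ultrafilters. We look for $A\subset\omega^*$ with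

- (4.1) every $B\in[\omega]^\omega$ belongs to some $p\in A$;
- (4.2) for every countable $E\subset A$ and every $\varphi:E\to\mathbb Z_2$ there is $C\subset\omega$ such that for $p\in E$: $C\in p\iff\varphi(p)=1$;
- (4.3) every pseudocompact subspace of $A$ is finite.

Condition (4.1) will make $\omega\cup A$ pseudocompact; (4.2) and (4.3) will keep $N$ small. Try the two extremes.

*All free ultrafilters.* For $A=\omega^*$, (4.1) holds, and (4.3) fails since $\omega^*$ is infinite and compact. Also (4.2) fails. Take distinct $p_i\in\omega^*$ and an accumulation point $q$ of $\{p_i\}$ in $\omega^*$; dropping one $p_i$, we may assume $q\ne p_i$ for all $i$. If $C\in p_i$ for all $i$, then $q$ is in the closed set $\overline C$. So $\varphi(p_i)=1$, $\varphi(q)=0$ cannot be realized.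

*One ultrafilter for each member of a MAD family.* This is the direct analogue of $\Psi$. Let $M$ be an infinite MAD family, choose a free ultrafilter $p_m\ni m$ for each $m\in M$, and let $A=\{p_m:m\in M\}$. Then $A\cap\overline m=\{p_m\}$, so $A$ is discrete and (4.3) holds. For (4.2), list $E=\{p_{m_0},p_{m_1},\dots\}$ without repetition, make the sets disjoint by $m_i'=m_i\setminus\bigcup_{j<i}m_j=^*m_i$, and let $C$ be the union of those $m_i'$ with $\varphi(p_{m_i})=1$. But (4.1) fails. Split one $m\in M$ into two infinite halves. One of them, $B$, is not in $p_m$, and for $m'\neq m$ the set $B\cap m'$ is finite, so $B\notin p_{m'}$. Then $B=\overline B\cap(\omega\cup A)$ is an infinite clopen discrete subset of $\omega\cup A$. The function with value $k$ at the $k$-th element of $B$ and $0$ elsewhere is continuous and unbounded, so $\omega\cup A$ is not even pseudocompact.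

So the difficulty is exact. Mere infinite intersection with a member of $M$ is not enough; an infinite $B$ must *almost contain* a set whose ultrafilter we choose. The remedy is to split again and again, using a tree of finer and finer MAD families so dense that every $B$ almost contains a node, and to choose one ultrafilter along each maximal branch. For (4.2) and (4.3) we shall need that countably many branches separate from a given one strictly below its top, and this will follow from uncountable cofinality.

## 5. A dense tree of MAD families

**Definition.** A family $R\subset[\omega]^\omega$ *refines* the MAD family $M$ if each $r\in R$ satisfies $r\subset^*s$ for some $s\in M$. This $s$ is unique: if $r\subset^*s,s'$, then $s\cap s'$ is infinite, so $s=s'$.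

**Example.** Let $S_n$ be the set of residue classes mod $2^n$. Each $S_n$ is MAD, and $S_{n+1}$ refines $S_n$. These families are not dense in the sense wanted: no residue class is $\subset^*\{2^k:k<\omega\}$.

We use all the time that a decreasing sequence $D_0\supset D_1\supset\cdots$ of infinite sets has an infinite *pseudo-intersection* $D$, that is, $D\subset^*D_n$ for all $n$: pick distinct $d_n\in D_n$. With $d_n\in D_n\subset D_0$ one even has $D\subset D_0$.

**Lemma 2** (a form of the Balcar–Pelant–Simon base tree theorem, Fund. Math. 110 (1980)). There are a cardinal $\mathfrak h$ with $\mathrm{cf}(\mathfrak h)>\omega$ and MAD families $R_\alpha$ $(\alpha<\mathfrak h)$ such that $R_\alpha$ refines $R_\beta$ for $\beta<\alpha$, and every $B\in[\omega]^\omega$ satisfies $r\subset^*B$ for some $\alpha<\mathfrak h$ and $r\in R_\alpha$.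

*Proof.* For MAD families $M_\xi$ put
$$\mathcal D(\{M_\xi\})=\{D\in[\omega]^\omega:\ \forall\xi\ \exists s\in M_\xi\ \ D\subset^*s\}.$$

**Step 1. Choose the height of the tree: the least number of MAD families with no common refinement.** Let $\mathfrak h$ be the least cardinal $\kappa$ such that for some MAD families $M_\xi$ ($\xi<\kappa$) and some $B_0\in[\omega]^\omega$, no $D\subset B_0$ lies in $\mathcal D(\{M_\xi\})$.

Such $\kappa$ exist. Take all families $\{C,\omega\setminus C\}$ with $C$ infinite and co-infinite. Given an infinite $D$, let $C$ be an infinite subset of $D$ with $D\setminus C$ infinite. Then $D$ is neither $\subset^*C$ nor $\subset^*\omega\setminus C$. So $\mathcal D=\emptyset$.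

Moreover $\mathfrak h>\omega$. Given countably many $M_n$ and $B$, choose inductively $s_n\in M_n$ with $D_n=B\cap s_0\cap\dots\cap s_n$ infinite. A pseudo-intersection $D\subset B$ of the $D_n$ is in $\mathcal D(\{M_n\})$.

**Step 2. Below $\mathfrak h$ one can refine:** (R) *fewer than $\mathfrak h$ MAD families have a common MAD refinement.* By minimality of $\mathfrak h$ every $B\in[\omega]^\omega$ contains a member of $\mathcal D=\mathcal D(\{M_\xi\})$. Let $R$ be a maximal almost disjoint subfamily of $\mathcal D$. If $B\supset D\in\mathcal D$, then by maximality some $r\in R$ has $r\cap D$ infinite, so $r\cap B$ is infinite. Hence $R$ is MAD, and it refines every $M_\xi$.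

**Step 3. A first tree, through which no set passes.** Take witnesses $M_\xi$ $(\xi<\mathfrak h)$ and $B_0$ for the definition of $\mathfrak h$. Replace $M_\xi$ by $\{s\cap B_0:s\in M_\xi\}\cap[\omega]^\omega$, a MAD family on $B_0$, and carry everything to $\omega$ by a bijection $B_0\to\omega$. So we may assume
$$\mathcal D(\{M_\xi:\xi<\mathfrak h\})=\emptyset. \tag{5.1}$$
By (R) choose recursively MAD families $T_\alpha$ ($\alpha<\mathfrak h$) refining $M_\alpha$ and all $T_\beta$, $\beta<\alpha$.

**Step 4. The height has uncountable cofinality.** Suppose $(\alpha_n)_{n<\omega}$ were cofinal in $\mathfrak h$. As $\omega<\mathfrak h$, there is $D\in\mathcal D(\{T_{\alpha_n}\}_n)$. Each $\xi<\mathfrak h$ is $\le$ some $\alpha_n$, and $T_{\alpha_n}$ refines $M_\xi$ (through $T_\xi$ if $\xi<\alpha_n$). So $D\in\mathcal D(\{M_\xi\})$, contradicting (5.1).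

**Step 5. Every set is split at some level.** Let $B\in[\omega]^\omega$. If for every $\alpha$ some $t\in T_\alpha$ had $B\subset^*t$, then $B$ would be in $\mathcal D(\{M_\xi\})=\emptyset$. So there is $\alpha$ with $B\not\subset^*t$ for all $t\in T_\alpha$. Choose $t\in T_\alpha$ with $B\cap t$ infinite. Then $B\setminus t$ is infinite, so some $t'\in T_\alpha$ meets $B\setminus t$ in an infinite set, and $t'\ne t$. Thus two distinct elements of $T_\alpha$ meet $B$ in infinite sets.

**Step 6. Amplify two pieces to $\mathfrak c$ pieces.** We claim: *for each $B$ there is $\alpha(B)<\mathfrak h$ such that at least $\mathfrak c$ elements of $T_{\alpha(B)}$ meet $B$ in an infinite set.* Put $D_\emptyset=B$. Given an infinite $D_\sigma$, $\sigma\in2^{<\omega}$, Step 5 gives $\alpha_\sigma$ and distinct $t_{\sigma0},t_{\sigma1}\in T_{\alpha_\sigma}$ such that $D_{\sigma i}=D_\sigma\cap t_{\sigma i}$ is infinite for $i=0,1$. Let $\alpha=\sup_\sigma\alpha_\sigma$; by Step 4, $\alpha<\mathfrak h$. For $f\in2^\omega$ let $D_f\subset B$ be an infinite pseudo-intersection of the $D_{f|n}$, and choose $t_f\in T_\alpha$ with $t_f\cap D_f$ infinite.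

We check that the $t_f$ are distinct. Let $f\neq g$ first differ at $n$ and put $\sigma=f|n=g|n$. Let $s\in T_{\alpha_\sigma}$ be the unique element with $t_f\subset^*s$. Since $D_f\subset^*D_{f|(n+1)}\subset t_{\sigma f(n)}$, and $t_f\cap D_f$ is infinite, $s$ meets $t_{\sigma f(n)}$ in an infinite set, so $s=t_{\sigma f(n)}$. Likewise $t_g\subset^*t_{\sigma g(n)}\ne t_{\sigma f(n)}$. Hence $t_f\ne t_g$, and $\alpha(B)=\alpha$ works.

**Step 7. Use the room to put a node below every $B$.** Fix $\alpha$. There are at most $\mathfrak c$ sets $B$ with $\alpha(B)=\alpha$. List them in order type at most $\mathfrak c$. At each stage fewer than $\mathfrak c$ elements of $T_\alpha$ have been used and at least $\mathfrak c$ are available, so we may assign injectively $B\mapsto t_B\in T_\alpha$ with $B\cap t_B$ infinite. Let $T'_\alpha$ be obtained from $T_\alpha$ by replacing $t_B$ with the two sets $t_B\cap B$, $t_B\setminus B$ whenever $\alpha(B)=\alpha$ and $t_B\setminus B$ is infinite. By injectivity each element is replaced at most once, so $T'_\alpha$ is MAD. For every $B$ with $\alpha(B)=\alpha$ it has an element $\subset^*B$: either $t_B\cap B$, or $t_B$ itself if $t_B\setminus B$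 is finite.

**Step 8. Make the modified levels into a tree.** By (R) choose recursively MAD families $R_\alpha$ refining $T'_\alpha$ and all $R_\beta$, $\beta<\alpha$. Given $B$, put $\alpha=\alpha(B)$ and let $s\in T'_\alpha$ with $s\subset^*B$. Some $r\in R_\alpha$ meets $s$ in an infinite set, and $r$ is $\subset^*$ some element of $T'_\alpha$. That element meets $s$ in an infinite set, so it is $s$. Hence $r\subset^*s\subset^*B$. $\square$

## 6. Maximal branches and the ultrafilters $p_b$

Fix the families $R_\alpha$ of Lemma 2.

**Definition.** A *branch* is a function $b$ on an ordinal $\ell(b)\le\mathfrak h$ with $b(\alpha)\in R_\alpha$ for $\alpha<\ell(b)$ and $b(\alpha)\subset^*b(\beta)$ for $\beta<\alpha<\ell(b)$. Unions of chains of branches are branches, so by Zorn's lemma every branch extends to a maximal one. Let $\mathcal M$ be the set of maximal branches.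

**Lemma 3.**
(a) For every $r\in R_\alpha$ there is $b\in\mathcal M$ with $b(\alpha)=r$.
(b) For $b\in\mathcal M$, $\mathrm{cf}(\ell(b))>\omega$.
(c) For distinct $b,b'\in\mathcal M$, the ordinal $\Delta(b,b')=\min\{\alpha:b(\alpha)\neq b'(\alpha)\}$ is defined and smaller than $\ell(b)$ and $\ell(b')$. Moreover $b(\alpha)\cap b'(\alpha')$ is finite whenever $\Delta(b,b')\le\alpha<\ell(b)$ and $\Delta(b,b')\le\alpha'<\ell(b')$.

*Proof.* (a) For $\beta\le\alpha$ let $b(\beta)$ be the unique element of $R_\beta$ with $r\subset^*b(\beta)$; so $b(\alpha)=r$. This is a branch: if $\beta<\gamma\le\alpha$, then $b(\gamma)\subset^*s$ for a unique $s\in R_\beta$, and $r\subset^*b(\gamma)\subset^*s$ forces $s=b(\beta)$. Extend it to a maximal branch.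

(b) Put $\ell=\ell(b)$. If $\ell=\mathfrak h$, this is Lemma 2. Let $\ell<\mathfrak h$. Since $R_0\neq\emptyset$, the empty branch is not maximal, so $\ell\ne0$. Suppose $\ell$ is a successor or $\mathrm{cf}(\ell)=\omega$. Then there is an infinite $D$ with $D\subset^*b(\alpha)$ for all $\alpha<\ell$. In the first case take $D$ to be the last value of $b$. In the second take a pseudo-intersection of the sets $b(\alpha_0)\cap\dots\cap b(\alpha_n)=^*b(\alpha_n)$, for an increasing cofinal sequence $(\alpha_n)$. Choose $t\in R_\ell$ with $t\cap D$ infinite. For $\alpha<\ell$, the $s\in R_\alpha$ with $t\subset^*s$ meets $D\subset^*b(\alpha)$ in an infinite set, so $s=b(\alpha)$. Thus $t\subset^*b(\alpha)$ for all $\alpha<\ell$, and adding the value $t$ at $\ell$ extends $b$. This contradicts maximality.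

(c) If $b$ and $b'$ agreed on the common part of their domains, one would extend the other, which is impossible for distinct maximal branches. So $\Delta=\Delta(b,b')$ exists and is less than both lengths. For $\alpha,\alpha'\ge\Delta$ we have $b(\alpha)\subset^*b(\Delta)$ and $b'(\alpha')\subset^*b'(\Delta)$, and $b(\Delta)\ne b'(\Delta)$ are members of the MAD family $R_\Delta$, so their intersection is finite. $\square$

For $b\in\mathcal M$, finitely many values of $b$ have an infinite intersection, almost equal to the one with the largest index. So there is a free ultrafilter $p_b$ containing all $b(\alpha)$, $\alpha<\ell(b)$; choose one. Put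
$$A=\{p_b:b\in\mathcal M\}\subset\omega^*,\qquad X=\omega\cup A\subset\beta\omega.$$
If $b\ne b'$ and $\Delta=\Delta(b,b')$, then $b(\Delta)\cap b'(\Delta)$ is finite, so $p_b\neq p_{b'}$. Thus $b\mapsto p_b$ is injective.

**Lemma 4.** The set $A$ satisfies (4.1), (4.2) and (4.3).

*Proof.* **Step 1. Density: (4.1).** Given $B\in[\omega]^\omega$, take $r\in R_\alpha$ with $r\subset^*B$ (Lemma 2) and $b\in\mathcal M$ with $b(\alpha)=r$ (Lemma 3(a)). Then $r\in p_b$, and since $p_b$ is free, $B\in p_b$.

**Step 2. Cut off countably many branches above all their mutual splittings.** Let $b_0,b_1,\dots$ be finitely or countably many distinct members of $\mathcal M$. Put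
$$\alpha_i=\sup_{j\neq i}\Delta(b_i,b_j),\qquad t_i=b_i(\alpha_i)\in p_{b_i}\qquad(\sup\emptyset=0).$$
Here uncountable cofinality does its work: each $\Delta(b_i,b_j)<\ell(b_i)$ and $\mathrm{cf}(\ell(b_i))>\omega$, so $\alpha_i<\ell(b_i)$. For $i\neq j$ both $\alpha_i$ and $\alpha_j$ are $\ge\Delta(b_i,b_j)$, so $t_i\cap t_j$ is finite by Lemma 3(c).

**Step 3. Prescribing values: (4.2).** Let $E=\{p_{b_i}\}$, with $t_i$ as in Step 2. The sets $t_i'=t_i\setminus\bigcup_{j<i}t_j=^*t_i$ are pairwise disjoint, and $t'_i\in p_{b_i}$. Put $C=\bigcup\{t_i':\varphi(p_{b_i})=1\}$. If $\varphi(p_{b_i})=1$, then $t_i'\subset C$, so $C\in p_{b_i}$. If $\varphi(p_{b_i})=0$, then $C\cap t_i'=\emptyset$, so $C\notin p_{b_i}$.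

**Step 4. An unbounded continuous function on any infinite subset: (4.3).** Let $P\subset A$ be infinite, choose distinct $p_{b_i}\in P$ $(i<\omega)$, and take $t_i$ from Step 2. Define $f:A\to\mathbb R$ by $f(p)=i+1$ if $t_i\in p$, and $f(p)=0$ if no $t_i$ is in $p$. As $t_i\cap t_j$ is finite and $p$ is free, $p$ contains at most one $t_i$, so $f$ is well defined.

We check that $f$ is continuous. It is constant on each open set $A\cap\overline{t_i}$. Now let $f(p_b)=0$. Then $b\ne b_i$ for all $i$, since $t_i\in p_{b_i}$. Put $\alpha=\sup_i\Delta(b,b_i)<\ell(b)$, using Lemma 3(b) again, and $u=b(\alpha)\in p_b$. If $\Delta(b,b_i)>\alpha_i$ for some $i$, then $b(\alpha_i)=b_i(\alpha_i)=t_i\in p_b$, contradicting $f(p_b)=0$. So $\Delta(b,b_i)\le\alpha_i$, and also $\Delta(b,b_i)\le\alpha$. By Lemma 3(c), $u\cap t_i=b(\alpha)\cap b_i(\alpha_i)$ is finite for every $i$. Therefore no $p\in A\cap\overline u$ contains any $t_i$, that is, $f=0$ on the neighborhood $A\cap\overline u$ of $p_b$.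

Since $f(p_{b_i})=i+1$, $f$ is unbounded on $P$, so $P$ is not pseudocompact. $\square$

From here on the tree may be forgotten: only (4.1), (4.2) and (4.3) will be used.

## 7. Pseudocompactness of $\omega\cup A$, with or without a point of $A$

**Lemma 5.** Fix $p_0\in A$. The spaces $X=\omega\cup A$ and $Y=X\setminus\{p_0\}$ are pseudocompact.

*Proof.* Let $Z\in\{X,Y\}$.

**Step 1. Dropping one point does not harm (4.1).** We show that every $B\in[\omega]^\omega$ belongs to some $p\in Z\cap A$. Split $B$ into two infinite sets and apply (4.1) to each. The two ultrafilters contain disjoint sets, so they differ, and one of them is not $p_0$. Both contain $B$.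

**Step 2. No unbounded function.** Let $g:Z\to\mathbb R$ be continuous and unbounded. Since $\omega$ is dense in $Z$, $g|_\omega$ is unbounded, so there is an infinite set $B=\{n_k:k<\omega\}$ of distinct $n_k$ with $|g(n_k)|>k$. Take $p\in Z\cap A$ with $B\in p$. By continuity at $p$ there are $C\in p$ and $m<\omega$ with $|g|\le m$ on $C$. But $C\cap B\in p$ is infinite, so it contains some $n_k$ with $k\geq m$, where $|g|>m$, a contradiction. $\square$

## 8. The Boolean group spanned by $\omega\cup A$

Regard $\mathcal P(\omega)$ as a vector space over $\mathbb Z_2$ under symmetric difference, and let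
$$\mathfrak K=\mathrm{Hom}(\mathcal P(\omega),\mathbb Z_2)\subset\mathbb Z_2^{\mathcal P(\omega)}.$$
It is closed in the compact group $\mathbb Z_2^{\mathcal P(\omega)}$, so it is a compact Boolean group. For each $C$ the map $h\mapsto h(C)$ is a continuous homomorphism.

**Ultrafilters as functionals.** Identify an ultrafilter $x$ with the function $x(C)=1\iff C\in x$. This is additive. If $C,D\in x$, then $C\triangle D$ is disjoint from $C\cap D\in x$, so it is not in $x$. If exactly one is in $x$, say $C$, then $C\setminus D\in x$, so $C\triangle D\in x$. If neither is in $x$, then $C\cup D\notin x$, so $C\triangle D\notin x$. The subbasic sets $\{x:x(C)=1\}=\overline C$ and $\{x:x(C)=0\}=\overline{\omega\setminus C}$ show that $\beta\omega$ inherits its usual topology from $\mathfrak K$.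

**Independence.** Distinct ultrafilters $x_1,\dots,x_k$ are linearly independent: there are pairwise disjoint $C_i\in x_i$, and evaluating a sum $\sum_{i\in J}x_i$ at $C_j$, $j\in J$, gives $1$.

Let
$$G=\operatorname{span}(X)\subset\mathfrak K,\qquad N=\operatorname{span}(A),$$
with the subspace topology. As a subgroup of a compact Boolean group, $G$ is precompact and Boolean. By independence, elements of $G$ correspond to finite subsets $s$ of $X$, with
$$s(C)=|\{x\in s:C\in x\}|\bmod 2. \tag{8.1}$$
For example, for $p\in A$ the element $s=\{0,p\}$ has $s(C)=1$ if and only if exactly one of $0\in C$ and $C\in p$ holds.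

**Lemma 6.** (a) $N$ is closed in $G$ and $G/N$ is countable, so all pseudocompact subspaces of $G/N$ are compact metrizable. (b) $Y$ is a pseudocompact subspace of $G$ that is neither closed in $G$ nor metrizable.

*Proof.* (a) Members of $A$ are free, so by (8.1) $s(\{n\})=1$ if and only if $n\in s$. Hence $N=\{s\in G:s(\{n\})=0\text{ for all }n\}$ is closed, and $G/N$ is algebraically $\operatorname{span}(\omega)$, which is countable. Apply (F6).

(b) $Y$ is pseudocompact by Lemma 5. The point $p_0\in G$ is in the closure of $\omega\subset Y$, but not in $Y$; so $Y$ is not closed. If $Y$ were metrizable, it would be compact by (F5), hence closed in $G$, a contradiction. $\square$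

For Theorem 2 it remains to control the pseudocompact subspaces of $N$.

## 9. Pseudocompact subspaces of $N$ are finite

Let $N_n=\{s\in N:|s|\le n\}$. Consider a two-point set $s=\{a_1,a_2\}$. Choose $\omega=C_1\sqcup C_2$ with $C_i\in a_i$. A two-point element of $N$ with value $1$ on $C_1$ and on $C_2$ has exactly one point in each $\overline{C_i}$, so it has two coordinates, and (4.3) applies to each of them. Near a shorter element, such as $0$ in $N_2$, this gives no labeling of the two points. So the coordinates exist only locally, around elements of full length. Baire category will find such places in any pseudocompact set, and (4.2) will deal with the rest.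

**Proposition 7.** Every pseudocompact subspace of $N$ is finite.

*Proof.* **Step 1. Local coordinates.** Let $s=\{a_1,\dots,a_n\}\in N$, $|s|=n\ge1$. Distinct ultrafilters contain pairwise disjoint sets. Adding what is left to one of them, we get a partition $\omega=C_1\sqcup\dots\sqcup C_n$ with $C_i\in a_i$. Put
$$O_s=\{g\in N:g(C_i)=1,\ i\le n\},$$
an open neighborhood of $s$ in $N$. By (8.1) each $g\in O_s$ has an odd number of elements in each of the disjoint sets $\overline{C_i}$, so $|g|\ge n$. Hence *each $N_k$ is closed in $N$*: if $s\in N\setminus N_k$, then $|s|>k$, and $O_s$ misses $N_k$.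

Each $g\in O_s\cap N_n$ has exactly one element $\rho_i(g)$ in each $\overline{C_i}$, and $g=\{\rho_1(g),\dots,\rho_n(g)\}$. The map $\rho_i:O_s\cap N_n\to A$ is continuous because for $D\subset\omega$
$$D\in\rho_i(g)\iff D\cap C_i\in\rho_i(g)\iff g(D\cap C_i)=1;$$
in the last equivalence, the other elements of $g$ do not contain $C_i$, so they do not contain $D\cap C_i$.

**Step 2. The isolated points of a pseudocompact $P\subset N$ are dense in $P$.** Let $O\subset P$ be nonempty and open. By (F3) $O$ is Baire, and $O=\bigcup_n(O\cap N_n)$ with $O\cap N_n$ closed in $O$, so some $O\cap N_n$ has nonempty interior. Let $n$ be least such that some nonempty open $U\subset O$ is contained in $N_n$. If $n=0$, then $U=\{0\}$, and $0$ is an isolated point of $P$ in $O$. Let $n\ge1$. By minimality $U\not\subset N_{n-1}$; pick $s\in U\setminus N_{n-1}$, so $|s|=n$. By regularity choose $V$ open in $P$ with $s\in V$ and $K=\mathrm{cl}_PV\subset U\cap O_s$. By (F2) $K$ is pseudocompact, and $K\subset O_s\cap N_n$. So each $\rho_i(K)$ is a pseudocompact subspace of $A$, hence finite by (4.3). As $g$ is determined by $(\rho_1(g),\dots,\rho_n(g))$, $K$ is finite. So $V$ is a finite nonempty open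 subset of the Hausdorff space $P$, and all its points are isolated points of $P$ in $O$.

**Step 3. An independent sequence has no accumulation point in $N$.** Let $s_0,s_1,\dots\in N$ be linearly independent and $g\in N$. We show that $g$ has a neighborhood containing only finitely many $s_i$. The set $E=g\cup\bigcup_is_i\subset A$ is countable. There is a linear functional $\varphi$ on $\operatorname{span}(E)$ with $\varphi(g)=0$ and $\varphi(s_i)=1$ for all but finitely many $i$:

- if $g\notin\operatorname{span}\{s_i\}$, prescribe $\varphi(s_i)=1$ for all $i$ and $\varphi(g)=0$, which is possible, since either $g$ is independent of the $s_i$;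
- if $g=\sum_{i\in F}s_i$ with $F$ finite, prescribe $\varphi(s_i)=0$ for $i\in F$ and $\varphi(s_i)=1$ otherwise.

In both cases extend linearly to $\operatorname{span}(E)$. By (4.2) there is $C\subset\omega$ with $p(C)=\varphi(p)$ for all $p\in E$. Both $h\mapsto h(C)$ and $\varphi$ are linear, so $h(C)=\varphi(h)$ for all $h\in\operatorname{span}(E)$. Then $\{h\in N:h(C)=0\}$ is a neighborhood of $g$ that contains only finitely many $s_i$.

**Step 4. An infinite $P$ carries an unbounded function.** Suppose $P\subset N$ is pseudocompact and infinite, and let $I$ be its set of isolated points. If $I$ were finite, it would be closed, and it is dense by Step 2, so $P=I$ would be finite. So $I$ is infinite. Finite sets span finite subspaces over $\mathbb Z_2$, so we may choose $s_i\in I$ outside $\operatorname{span}\{s_0,\dots,s_{i-1}\}$ for $i=0,1,\dots$, and these are linearly independent. By Step 3, and since $P$ is Hausdorff, $S=\{s_i:i<\omega\}$ is closed in $P$. It consists of isolated points of $P$. So the function equal to $i$ at $s_i$ and $0$ on the open set $P\setminus S$ is continuous on $P$. It is unbounded, a contradiction. $\square$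

Lemma 6 and Proposition 7 prove Theorem 2: $N$ has only finite pseudocompact subspaces, $G/N$ is countable, and $Y$ is non-metrizable and non-closed. Hence both (i) and (ii) are answered by a construction in ZFC. As Theorem 1 demands, $\{0\}$ is not a $G_\delta$ in this $N$, and $Y$ is not a subgroup.

## 10. Quotients from $\bigoplus_\omega\mathbb Z_2$ up to $\mathbb Z_2^\omega$

In Theorem 2 we used only that $G/N$ is countable. Its topology can be computed, and $G$ can be enlarged so that the quotient becomes any group between $\bigoplus_\omega\mathbb Z_2$ and $\mathbb Z_2^\omega$, with the same $N$ and the same $Y$.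

**Theorem 3 (ZFC).** For every subgroup $L$ with $\bigoplus_\omega\mathbb Z_2\subset L\subset\mathbb Z_2^\omega$ there is a precompact Boolean group $G_L\supset G$ with $N$ (the group above, all of whose pseudocompact subspaces are finite) closed in $G_L$ and $G_L/N$ topologically isomorphic to $L$. $Y\subset G_L$ is pseudocompact, non-metrizable and non-closed. In particular $G_L/N$ may be countable metrizable ($L=\bigoplus_\omega\mathbb Z_2$, $G_L=G$), or compact metrizable ($L=\mathbb Z_2^\omega$).

*Proof.* **Step 1. Lift $L$ into $\mathfrak K$.** Let $\pi:\mathfrak K\to\mathbb Z_2^\omega$, $\pi(h)=(h(\{n\}))_n$. This is a continuous homomorphism. It is onto: the singletons are linearly independent in $\mathcal P(\omega)$, so any values on them define a functional on their span, and functionals on subspaces extend. By (8.1), $\pi$ sends $n\in\omega$ to the $n$-th unit vector and $A$ to $0$. So $\pi(G)=\bigoplus_\omega\mathbb Z_2$ and $G\cap\ker\pi=N$.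

Write $L=\bigoplus_\omega\mathbb Z_2\oplus M$ algebraically. Lifting a basis of $M$ through $\pi$, we get a subgroup $M'\subset\mathfrak K$ mapped isomorphically onto $M$ by $\pi$ ($M'=0$ if $M=0$). Put $G_L=G+M'$, which is precompact and Boolean, being a subgroup of $\mathfrak K$. Clearly $\pi(G_L)=L$.

**Step 2. The kernel is still $N$.** Let $g\in G$, $m'\in M'$ and $\pi(g+m')=0$. Then $\pi(g)=\pi(m')$ lies in $\bigoplus_\omega\mathbb Z_2\cap M=0$. So $m'=0$, $\pi(g)=0$ and $g\in N$. Thus $N=\ker(\pi|_{G_L})$ is closed in $G_L$.

**Step 3. $\pi|_{G_L}:G_L\to L$ is open, so that $G_L/N\cong L$.** A basic neighborhood of $0$ in $G_L$ is given by the vanishing at finitely many sets $D_1,\dots,D_k\subset\omega$. Let $\{C_1,\dots,C_m\}$ be the partition of $\omega$ into the atoms of the finite algebra they generate. Each $D_i$ is a disjoint union, that is, a sum in $\mathcal P(\omega)$, of atoms. So the neighborhood contains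
$$U=\{h\in G_L:h(C_j)=0,\ j\le m\}.$$
Let $F$ be the union of the finite $C_j$; it is a finite set. We claim $\pi(U)\supset\{z\in L:z|_F=0\}$, which is an open neighborhood of $0$ in $L$.

Let $z\in L$ with $z|_F=0$, and pick $h\in G_L$ with $\pi(h)=z$. For each infinite $C_j$ use (4.1) to pick $a_j\in A$ with $C_j\in a_j$, and put
$$h'=h+\sum_{C_j\ \mathrm{infinite}}h(C_j)\,a_j\in G_L.$$
Since the $C_k$ are disjoint, $a_j(C_k)=\delta_{jk}$ for all $k\le m$. For infinite $C_j$ we get $h'(C_j)=h(C_j)+h(C_j)=0$. For finite $C_k$ we get $h'(C_k)=h(C_k)=\sum_{n\in C_k}h(\{n\})=\sum_{n\in C_k}z(n)=0$. So $h'\in U$. Finally $\pi(h')=\pi(h)=z$, because $\pi(a_j)=0$.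

**Step 4. The subspace $Y$.** Pseudocompactness of $Y$ does not depend on the ambient group. The point $p_0\in G\subset G_L$ is in the closure of $\omega\subset Y$ and not in $Y$, so $Y$ is not closed in $G_L$. If $Y$ were metrizable, it would be compact and hence closed, a contradiction.

For $L=\bigoplus_\omega\mathbb Z_2$ we have $M=0$ and $G_L=G$; for $L=\mathbb Z_2^\omega$ the quotient is compact metrizable. $\square$
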